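\title{Separation fails for the classes $\Pi_m$, $m\ge 3$,\\ of the alternating index hierarchy on trees}

\begin{abstract}
For every $m\ge 3$ we construct two disjoint tree languages, both recognized by alternating parity automata of index $(0,m-1)$, that cannot be separated by a language which is recognized, together with its complement, by automata of that index. Thus the class $\Pi_m$ of the Rabin--Mostowski index hierarchy does not have the separation property for $m\ge3$, and, by known results, $\Pi_1$ and $\Pi_2$ are the only classes of the hierarchy that have it. The two languages come from a game with three players. They cannot be separated even on regular trees, and the alphabet can be reduced to two letters.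
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a finite alphabet. A \emph{tree} over $A$ is a map $t:\{0,1\}^*\to A$. The empty word $\varepsilon$ is the root, and $v0$, $v1$ are the children of the vertex $v$. We write $\mathrm{Tr}(A)$ for the set of trees over $A$; a \emph{tree language} over $A$ is a subset of $\mathrm{Tr}(A)$.

An \emph{alternating parity tree automaton} over $A$ consists of a finite set $Q$ of states, partitioned into states of Eve and states of Adam, an initial state, a transition relation $\delta\subseteq Q\times A\times\{\varepsilon,0,1\}\times Q$, and a rank function $\mathrm{rank}:Q\to\{\iota,\dots,\kappa\}$. The pair $(\iota,\kappa)$ is its \emph{Rabin--Mostowski index}. The automaton \emph{accepts} a tree $t$ if Eve has a winning strategy in the following \emph{acceptance game}. Positions are pairs (vertex, state), and the play starts at the root in the initial state. At a position $(v,q)$ the owner of $q$ chooses a transition $(q,t(v),d,q')\in\delta$, and the play moves to $(vd,q')$, where $v\varepsilon=v$. A player who cannot move loses. An infinite play is won by Eve if and only if the least rank occurring infinitely often is even.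

For $m\ge1$, let $\Pi_m$ be the class of tree languages, over any finite alphabet, recognized by automata of index $(0,m-1)$, let $\Sigma_m$ be the class of those recognized by automata of index $(1,m)$, and let $\Delta_m=\Sigma_m\cap\Pi_m$. The index measures how deeply the demands ``infinitely often'' and ``finitely often'' are nested in the winning condition. With index $(0,0)$ Eve wins every infinite play, and with index $(1,1)$ she wins none. With index $(0,1)$, the B\"uchi condition, she needs rank $0$ infinitely often; with index $(1,2)$, the co-B\"uchi condition, she needs rank $1$ only finitely often. The complements of the languages in $\Pi_m$ are exactly the languages in $\Sigma_m$ (see Section~\ref{sec:games}).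

A class $\mathcal C$ of tree languages has the \emph{separation property} if for every finite alphabet $A$ and any two disjoint languages $L_1,L_2\subseteq\mathrm{Tr}(A)$ in $\mathcal C$ there is a language $C\subseteq\mathrm{Tr}(A)$ with $L_1\subseteq C$ and $C\cap L_2=\emptyset$ such that both $C$ and $\mathrm{Tr}(A)\setminus C$ belong to $\mathcal C$. For $\mathcal C=\Pi_m$ and for $\mathcal C=\Sigma_m$ the last condition reads $C\in\Delta_m$. The language $L_1$ itself always lies between $L_1$ and the complement of $L_2$; the property asks for a language in this position that is simple on both sides.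

The lowest class shows why one may hope for this. Call two trees close if they agree up to a large depth; this makes $\mathrm{Tr}(A)$ a compact space. A language in $\Pi_1$ is closed: if Adam wins the acceptance game on $t$, all plays of his winning strategy are finite, so by K\"onig's lemma they have bounded length, and the same strategy wins on all trees close to $t$. By compactness, for disjoint closed $L_1,L_2$ there is $n$ such that no tree of $L_1$ agrees with a tree of $L_2$ at all depths below $n$. The set $C$ of trees that agree with some tree of $L_1$ at all depths below $n$ separates. Membership in $C$, and in its complement, is tested by an automaton in which Eve names the labels at depths below $n$ and Adam checks one of them. All its plays are finite, so any index will do. Hence $\Pi_1$ has the separation property.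

It is known that the separation property holds for $\Pi_1$ and $\Pi_2$ and fails for all classes $\Sigma_m$, $m\ge1$. The problem treated here, posed in \cite{sep}, is to decide for each $m\ge3$ whether $\Pi_m$ has the separation property. The known cases suggest that the two sides of the hierarchy behave uniformly, with separation on the $\Pi$ side at every level. This is not so.

\begin{theorem}\label{thm:main}
Let $m\ge3$. There are a finite alphabet $A$ and disjoint languages $L_1^*,L_2^*\subseteq\mathrm{Tr}(A)$ in $\Pi_m$ such that no $C\in\Delta_m$ satisfies $L_1^*\subseteq C$ and $C\cap L_2^*=\emptyset$. Thus $\Pi_m$ does not have the separation property.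
\end{theorem}

\begin{corollary}
Among all classes $\Sigma_m$, $\Pi_m$ $(m\ge1)$, exactly $\Pi_1$ and $\Pi_2$ have the separation property.
\end{corollary}

A tree is \emph{regular} if it has only finitely many distinct subtrees.

\begin{theorem}\label{thm:compl}
Let $m\ge3$.
\begin{itemize}
\item[(a)] For the languages $L_1^*,L_2^*$ constructed in the proof of Theorem~\ref{thm:main}, no $C\in\Delta_m$ contains all regular trees of $L_1^*$ and no regular tree of $L_2^*$.
\item[(b)] Separation for $\Pi_m$ already fails over the alphabet $\{0,1\}$.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:main} has the following shape. Suppose that $C$ separates and that $\mathcal B_1,\mathcal B_2$ are automata of index $(0,m-1)$ for $C$ and its complement. We build three trees $X$, $X'\in L_1^*$ and $X''\in L_2^*$ such that each $\mathcal B_i$ that accepts $X$ also accepts $X'$ and $X''$. One of the two automata accepts $X$; but $\mathcal B_1$ must reject $X''$ and $\mathcal B_2$ must reject $X'$. The trees $X'$ and $X''$ arise from $X$ by a local exchange that exploits a dilemma about rank $0$: without rank $0$ an automaton is too weak to evaluate a certain game, and after a visit to rank $0$ it can be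 made blind to the information that the evaluation needs.

Throughout the paper $m\ge3$ is fixed and $N=\{0,\dots,m-1\}$.

\section{Facts on parity games}\label{sec:games}

A \emph{parity game} is given by a set of positions, each owned by Eve or Adam, a set of moves between positions, and a rank function on positions with finitely many values; the winner of a play is determined as in the acceptance game, which is an instance. The winner of an infinite play does not depend on any finite prefix. A strategy is \emph{positional} if its choice depends only on the current position. We use four standard facts.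

\begin{itemize}
\item[(G1)] \emph{Positional determinacy.} From every position of a parity game one of the players has a winning strategy, and each player has a single positional strategy that wins from all positions from which this player can win.
\item[(G2)] \emph{Duality.} Swap the owners of all states of an automaton and add $1$ to all ranks, or subtract $1$ from all ranks. This exchanges the winner of every play, so by (G1) the new automaton recognizes the complement. Hence $L\in\Pi_n$ if and only if the complement of $L$ is in $\Sigma_n$. Adding $2$ to all ranks changes nothing, so $\Pi_{n-1}\subseteq\Delta_n$.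
\item[(G3)] \emph{Closure.} The classes $\Sigma_n$ and $\Pi_n$ are closed under finite unions and intersections: take the disjoint union of the automata and add an initial state, of Eve or of Adam, with $\varepsilon$-moves to the old initial states.
\item[(G4)] \emph{Padding.} Inserting finite blocks of the largest available rank between the terms of an infinite sequence of ranks does not change the least rank occurring infinitely often.
\end{itemize}

\section{Two languages from a three-player game}\label{sec:lang}

\subsection*{The languages}
There are three players, called $1$, $2$ and $P$. The alphabet is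
$$A=\{p\}\cup\{(M,o,r): M\in\{\mathsf a,\mathsf b\},\ o\in\{1,2\},\ 0\le r\le m-2\}.$$
The letter $p$ is owned by $P$. The letter $(M,o,r)$ is owned by player $o$ and has \emph{mode} $M$. Each letter has two values in $N$, one for each of the players $1$ and $2$:
$$\alpha(p)=\beta(p)=0,\qquad \alpha(\mathsf a,o,r)=r,\quad \beta(\mathsf a,o,r)=r+1,\qquad \alpha(\mathsf b,o,r)=r+1,\quad \beta(\mathsf b,o,r)=r.$$
A tree $t\in\mathrm{Tr}(A)$ is a board: a token starts at the root, and at a vertex $v$ the owner of $t(v)$ moves it to a child. Plays are branches. A branch is \emph{$\alpha$-good} (\emph{$\beta$-good}) if the least $\alpha$-value ($\beta$-value) occurring infinitely often on it is even. It is \emph{settled} if it has finitely many letters $p$ and from some point on all its letters have the same mode. Define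
\begin{itemize}
\item $L_1$: player $1$ has a strategy, against $P$ and $2$, all of whose plays are $\alpha$-good;
\item $L_2$: player $2$ has a strategy, against $P$ and $1$, all of whose plays are $\beta$-good;
\item $F$: player $P$ has a strategy, against $1$ and $2$, all of whose plays are settled;
\end{itemize}
and put $L_1^*=L_1\cap F$, $L_2^*=L_2\cap F$.

On a settled branch the goals of players $1$ and $2$ are opposite. If the final mode is $\mathsf a$ and $r$ is the least third component occurring infinitely often, then the least $\alpha$- and $\beta$-values occurring infinitely often are $r$ and $r+1$; in mode $\mathsf b$ they are $r+1$ and $r$. So a settled branch is $\alpha$-good if and only if it is not $\beta$-good. A branch with infinitely many letters $p$ is both $\alpha$-good and $\beta$-good; for example, the constant tree $p$ lies in $L_1\cap L_2$. The language $F$ removes such trees.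

The map $\tau$ that fixes $p$ and swaps $\mathsf a\leftrightarrow\mathsf b$ and $1\leftrightarrow2$ in all other letters satisfies $\beta\circ\tau=\alpha$ and $\alpha\circ\tau=\beta$. It exchanges the roles of players $1$ and $2$.

\begin{lemma}\label{lem:lang}
The languages $L_1^*$ and $L_2^*$ are disjoint and belong to $\Pi_m$.
\end{lemma}

\begin{proof}
Let $t\in L_1\cap L_2\cap F$, and let each of the three players follow the strategy that witnesses the corresponding membership. The resulting branch is $\alpha$-good, $\beta$-good and settled, which is impossible.

The automaton $\mathcal A_1$ for $L_1$ has an initial state $s$ of rank $m-1$ and, for each $x\in A$, a state $s_x$ of rank $\alpha(x)$, owned by Eve if and only if $x$ is owned by player $1$. The transitions are $(s,x,\varepsilon,s_x)$, $(s_x,x,0,s)$ and $(s_x,x,1,s)$. The state $s$ has exactly one move at each vertex, so its owner is irrelevant. Plays correspond to branches, with Eve in the role of player $1$, and by (G4) Eve wins exactly on the $\alpha$-good ones. With $\beta$ and player $2$ in place of $\alpha$ and player $1$ we get an automaton for $L_2$.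

The automaton for $F$ remembers the mode of the previous letter. It has states $s_M$ of rank $2$ for $M\in\{\mathsf a,\mathsf b,\bullet\}$, with $s_\bullet$ initial, and states $s_{M,x}$ for $x\in A$, owned by Eve if and only if $x=p$. The transitions are $(s_M,x,\varepsilon,s_{M,x})$ and $(s_{M,x},x,d,s_{M'})$ for $d\in\{0,1\}$, where $M'$ is the mode of $x$, and $M'=\bullet$ if $x=p$. The rank of $s_{M,x}$ is $1$ if $x=p$, or if $M\neq\bullet$ and $x$ has a mode different from $M$; otherwise it is $2$. Rank $1$ occurs finitely often if and only if the branch has finitely many letters $p$ and finitely many changes of mode, that is, if and only if it is settled. The ranks $1,2$ lie in $N$ because $m\ge3$. Now apply (G3).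
\end{proof}

\subsection*{Trees of a single mode}
To see what a separator has to do, look first at trees all of whose letters have mode $\mathsf a$. Let $\mathcal W$ be the set of trees $g$ over $\{1,2\}\times\{0,\dots,m-2\}$, with letters read as (owner, rank), such that player $1$ wins the following game on $g$: at each vertex the owner chooses a child, and player $1$ wins if and only if the least rank occurring infinitely often is even. The construction of $\mathcal A_1$, with padding rank $m-2$, shows $\mathcal W\in\Pi_{m-1}$.

\begin{lemma}[Bradfield; Arnold]\label{lem:W}
$\mathcal W\notin\Sigma_{m-1}$.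
\end{lemma}

\begin{proof}
We give Arnold's argument. Suppose $\mathcal W\in\Sigma_{m-1}$. By (G2) an automaton $\mathcal D$ of index $(0,m-2)$ recognizes the complement of $\mathcal W$. We write the acceptance game of $\mathcal D$ on $g$ as a tree $f(g)$ over the same alphabet, with player $1$ for Eve and player $2$ for Adam, and then find a fixed point of $f$.

Fix $h\ge1$ such that $2^h$ is at least the number of transitions of $\mathcal D$. For each state $q$ and letter $x$ for which there is a transition from $q$ on $x$, fix a surjection from $\{0,1\}^h$ onto the set of these transitions. To a position $(v,q)$ of the acceptance game on $g$ assign a tree $f(g,v,q)$. Its vertices at depths $0,\dots,h-1$, which form the \emph{block} of the position, carry the letter (owner of $q$, rank of $q$). Its subtree at $y\in\{0,1\}^h$ is $f(g,vd,q')$, where $(q,g(v),d,q')$ is the transition assigned to $y$. If there is no transition from $q$ on $g(v)$, this subtree is instead a constant tree lost by the owner of $q$, namely $(1,1)$ for Eve and $(2,0)$ for Adam; rank $1$ is available because $m-2\ge1$. Let $f(g)=f(g,\varepsilon,q_0)$ with $q_0$ the initial state. Crossing a block amounts to a choice of a transition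 by the owner of $q$, and it repeats the rank of $q$ exactly $h$ times. Hence $f(g)\in\mathcal W$ if and only if $\mathcal D$ accepts $g$, that is, if and only if $g\notin\mathcal W$.

The label of $f(g)$ at a vertex of depth $n$ is determined by the first $j=\lfloor n/h\rfloor\le n$ moves of the acceptance game. The $i$-th move starts at depth at most $i-1$ in $g$, so these moves depend only on the labels of $g$ at depths below $n$. Thus, if $g,g'$ agree at depths $<n$, then $f(g),f(g')$ agree at depths $\le n$. Start from any $g_0$ and put $g_{n+1}=f(g_n)$. By induction $g_n$ and $g_{n+1}$ agree at depths $<n$, so there is a tree $g$ that agrees with $g_n$ at depths $<n$ for all $n$. Then $f(g)$ agrees with $g_{n+1}$, hence with $g$, at depths $\le n$ for all $n$. So $g=f(g)$, and $g\in\mathcal W$ if and only if $g\notin\mathcal W$.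
\end{proof}

For $g$ as above let $\mathsf a g\in\mathrm{Tr}(A)$ be obtained by giving every letter the mode $\mathsf a$. All branches of $\mathsf ag$ are settled, so $\mathsf ag\in F$, and by (G1)
$$\mathsf ag\in L_1^*\iff g\in\mathcal W,\qquad \mathsf ag\in L_2^*\iff g\notin\mathcal W .$$
Two things follow. First, trees of mode $\mathsf a$ alone are easy to separate, because $\mathcal W\in\Pi_{m-1}\subseteq\Delta_m$. Second, let $\mathcal B_1,\mathcal B_2$ be automata with ranks in $N$ for a separator $C$ and its complement. On trees of mode $\mathsf a$ the automaton $\mathcal B_1$ recognizes a copy of $\mathcal W$, so by Lemma~\ref{lem:W} it cannot do with the ranks $1,\dots,m-1$. On the trees $\tau(\mathsf ag)$ of mode $\mathsf b$ the same holds for $\mathcal B_2$. Both automata need rank $0$, each in its own mode. The rest of the proof shows what the use of rank $0$ costs when the modes are mixed.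

\section{Stages}\label{sec:stages}

From now on $\mathcal B$ is a fixed automaton over $A$ with state set $Q$ and ranks in $N$; its initial state plays no role. The \emph{type} $T(t)$ of a tree $t$ is the set of states $q$ such that Eve wins the acceptance game on $t$ started at $(\varepsilon,q)$. All objects chosen below may depend on $\mathcal B$; the languages $L_1^*,L_2^*$ do not.

\subsection*{Contexts}
We shall exchange parts of trees, so we need to record what $\mathcal B$ can see of a part. A \emph{context} $E$ with holes in a set $\Lambda$ is a binary tree in which every vertex either carries a letter of $A$ and has two children, or is a leaf that carries an element of $\Lambda$ and is called a \emph{hole}. The root is not a hole. A hole name may occur any number of times, also infinitely often or not at all; in particular every tree is a context. For $O\subseteq\Lambda\times Q\times N$, let $\mathrm{Win}_E(O)$ be the set of states $q$ such that Eve has a strategy in the acceptance game on $E$ from $(\varepsilon,q)$ all of whose plays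
\begin{itemize}
\item either never enter a hole and are won by Eve,
\item or enter a hole named $\lambda$ in a state $q'$ with $(\lambda,q',r)\in O$, where $r$ is the least rank of the states visited from the start up to, but not including, the position at the hole.
\end{itemize}
In the second case we say that the play \emph{realizes} $(\lambda,q',r)$. The set $O$ lists the outcomes that Eve tolerates, so $\mathrm{Win}_E(O)$ is monotone in $O$. If $E=t$ is a tree, then $\mathrm{Win}_t(O)=T(t)$ for all $O$. The map $\tau$ acts on contexts by changing letters only, not hole names.

\subsection*{The construction}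
On the tree $\mathsf ag$ the automaton $\mathcal B$ can read the ranks of $g$ and copy them. We want a context that carries the game on $g$ but whose \emph{letters} do not depend on $g$ at all; only the names of the holes do. The game on $g$ is played in rounds, one for each move. Player $1$ declares the rank of the current vertex $u$ of $g$. To hide the owner of $g(u)$, both players propose a direction, and only the proposal of the owner counts. Player $1$ may declare a false rank, and so player $2$ may leave at the start of each round, through a hole whose name tells whether player $1$ has lied so far.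

Let $g$ be a tree over $\{1,2\}\times\{0,\dots,m-2\}$. For $u\in\{0,1\}^*$ and a \emph{flag} $\varphi\in\{\mathsf{ok},\mathsf{lie}\}$ we define a context $S_g(u,\varphi)$ with holes in $\{\mathsf{ok},\mathsf{lie}\}$. Its first round consists of vertices of the following \emph{kinds}; the root has kind $\mathsf x$.
\begin{itemize}
\item $\mathsf x$: letter $(\mathsf a,2,m-2)$. Child $1$ is a hole named $\varphi$, the \emph{exit}. Child $0$ has kind $\mathsf d_0$.
\item $\mathsf d_r$ $(0\le r\le m-3)$: letter $(\mathsf a,1,m-2)$. Child $1$ has kind $\mathsf e_r$. Child $0$ has kind $\mathsf d_{r+1}$ if $r<m-3$, and kind $\mathsf e_{m-2}$ if $r=m-3$. By reaching $\mathsf e_r$ player $1$ \emph{declares} the rank $r$.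
\item $\mathsf e_r$ $(0\le r\le m-2)$: letter $(\mathsf a,2,r)$. Child $c\in\{0,1\}$ has kind $\mathsf h_{r,c}$.
\item $\mathsf h_{r,c}$: letter $(\mathsf a,1,m-2)$. Child $c'\in\{0,1\}$ is the root of $S_g(uc^*,\varphi')$, where $c^*=c$ if $g(u)$ is owned by player $2$ and $c^*=c'$ if it is owned by player $1$, and where $\varphi'=\mathsf{ok}$ if and only if $\varphi=\mathsf{ok}$ and $r$ is the rank of $g(u)$.
\end{itemize}
The \emph{stage} of $g$ is $S_g=S_g(\varepsilon,\mathsf{ok})$; Figure~\ref{fig:round} shows a round for $m=3$. Every vertex of $S_g$ that is not a hole has an \emph{address} $(u,\varphi,\theta)$, where $S_g(u,\varphi)$ is the round it belongs to and $\theta$ is its kind, and the subcontext at the vertex depends only on $g$ and the address. If both hole names are replaced by a single name $*$, this subcontext becomes a context $U_\theta$ that depends only on $\theta$, and not on $g$, $u$, $\varphi$.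

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node (x) at (2.2,0) {$\mathsf x\colon(\mathsf a,2,1)$};
\node[draw] (hole) at (4.8,-1.1) {$\varphi$};
\node (d) at (0,-1.1) {$\mathsf d_0\colon(\mathsf a,1,1)$};
\node (e1) at (-3,-2.2) {$\mathsf e_1\colon(\mathsf a,2,1)$};
\node (e0) at (3,-2.2) {$\mathsf e_0\colon(\mathsf a,2,0)$};
\node (h10) at (-4.5,-3.3) {$\mathsf h_{1,0}\colon(\mathsf a,1,1)$};
\node (h11) at (-1.5,-3.3) {$\mathsf h_{1,1}\colon(\mathsf a,1,1)$};
\node (h00) at (1.5,-3.3) {$\mathsf h_{0,0}\colon(\mathsf a,1,1)$};
\node (h01) at (4.5,-3.3) {$\mathsf h_{0,1}\colon(\mathsf a,1,1)$};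
\draw (x)--(hole) (x)--(d) (d)--(e1) (d)--(e0) (e1)--(h10) (e1)--(h11) (e0)--(h00) (e0)--(h01);
\draw (h10)--(-5.1,-4.1) node[below]{$\mathsf x$} (h10)--(-3.9,-4.1) node[below]{$\mathsf x$};
\draw (h11)--(-2.1,-4.1) node[below]{$\mathsf x$} (h11)--(-0.9,-4.1) node[below]{$\mathsf x$};
\draw (h00)--(0.9,-4.1) node[below]{$\mathsf x$} (h00)--(2.1,-4.1) node[below]{$\mathsf x$};
\draw (h01)--(3.9,-4.1) node[below]{$\mathsf x$} (h01)--(5.1,-4.1) node[below]{$\mathsf x$};
\end{tikzpicture}
\caption{One round of a stage for $m=3$, each vertex with its kind and its letter (mode, owner, rank). Player $2$ may exit through the hole named $\varphi\in\{\mathsf{ok},\mathsf{lie}\}$; otherwise player $1$ declares rank $1$ or $0$, then player $2$ and player $1$ each propose a direction, and the next round starts at a vertex of kind $\mathsf x$. Only the names of the holes depend on the simulated tree $g$.}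
\label{fig:round}
\end{figure}

\begin{lemma}\label{lem:stage}
\begin{itemize}
\item[(i)] Let $g\in\mathcal W$. On $S_g$ player $1$ has a strategy all of whose plays exit at $\mathsf{ok}$ or are infinite and $\alpha$-good. On $\tau S_g$ player $2$ has a strategy all of whose plays exit at $\mathsf{ok}$ or are infinite and $\beta$-good.
\item[(ii)] Let $g\notin\mathcal W$. On $S_g$ player $2$ has a strategy all of whose plays exit at $\mathsf{lie}$ or are infinite and $\beta$-good. On $\tau S_g$ player $1$ has a strategy all of whose plays exit at $\mathsf{lie}$ or are infinite and $\alpha$-good.
\end{itemize}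
\end{lemma}

\begin{proof}
The statements on $\tau S_g$ are the images under $\tau$ of those on $S_g$. Rounds are finite, so an infinite play on $S_g$ has infinitely many rounds. In each round one vertex carries the declared rank as third component and all others carry the largest value $m-2$. By (G4) the least $\alpha$-value occurring infinitely often is the least rank $\rho$ declared infinitely often, and the least such $\beta$-value is $\rho+1$.

(i) Player $1$ always declares the true rank of $g(u)$, and proposes directions according to a winning strategy on $g$. The flag stays $\mathsf{ok}$. In an infinite play the declared ranks are the ranks along a branch of $g$ consistent with the winning strategy, so $\rho$ is even.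

(ii) By (G1) player $2$ has a winning strategy on $g$. He proposes directions according to it, and he exits if and only if the flag is $\mathsf{lie}$. If player $1$ ever declares a false rank, the play exits at $\mathsf{lie}$ at the start of the next round. Otherwise the play is infinite, the declared ranks are those along a branch of $g$ won by player $2$, and $\rho+1$ is even.
\end{proof}

\subsection*{The case $m=3$ by hand}
An automaton can decide $\mathcal W$ by looking at stages if it is allowed to tell the two holes apart. Indeed, for $\mathcal B=\mathcal A_1$ and $O=\{\mathsf{ok}\}\times Q\times N$, Lemma~\ref{lem:stage} gives $s\in\mathrm{Win}_{S_g}(O)$ if and only if $g\in\mathcal W$: for $g\notin\mathcal W$ Adam follows the strategy in (ii), whose infinite plays are settled and $\beta$-good, hence not $\alpha$-good. We therefore restrict the sets $O$. Call $O\subseteq\{\mathsf{ok},\mathsf{lie}\}\times Q\times N$ \emph{balanced} if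
$$(\mathsf{ok},q,0)\in O\iff(\mathsf{lie},q,0)\in O\qquad\text{for all }q\in Q .$$
A balanced set may distinguish the holes, but not after a visit to rank $0$.

\begin{example}\label{ex:three}
Let $m=3$ and $\mathcal B=\mathcal A_1$. In $\mathcal W$ player $1$ wants rank $0$ infinitely often. Let $g^-\notin\mathcal W$ be the constant tree $(1,1)$, and let $g^+\in\mathcal W$ have $(1,1)$ at the root and $(1,0)$ elsewhere. We show that for balanced $O$, whenever Eve wins on the stage of $g^+$ she wins on the stage of $g^-$, in both modes. It suffices to start in the state $s$: the state $s_x$ with $x$ the root letter behaves like $s$, and the other states have no move at the root. Holes are entered in the state $s$, so we write $(\varphi,r)$ for $(\varphi,s,r)$.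

On $S_g$ the $\alpha$-value is $0$ at $\mathsf e_0$ and $1$ elsewhere; Eve declares and Adam owns the exits. For balanced $O$ and \emph{every} $g$,
$$s\in\mathrm{Win}_{S_g}(O)\iff(\mathsf{ok},1),(\mathsf{ok},0),(\mathsf{lie},0)\in O .$$
Indeed, suppose Eve wins. Adam may exit at once, realizing $(\mathsf{ok},1)$. Or he may wait until Eve declares $0$, which she must do, since otherwise the infinite play never sees rank $0$; he then exits, realizing some $(\varphi,0)$, and balance puts both such pairs into $O$. Conversely, if the three pairs are in $O$, Eve declares $0$ in every round, true or not. An exit in the first round realizes $(\mathsf{ok},1)$, a later exit has least rank $0$, and an infinite play sees $0$ infinitely often.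

On $\tau S_g$ the $\alpha$-value is $1$ at $\mathsf e_0$ and $2$ elsewhere; Adam declares and Eve owns the exits. Rank $0$ is never seen, so balance is no restriction. Suppose $s\in\mathrm{Win}_{\tau S_{g^+}}(O)$. If $(\mathsf{ok},2)\in O$, Eve wins on every $\tau S_g$ by exiting at once. Let $(\mathsf{ok},2)\notin O$. If Adam declares $0$ in every round, Eve must exit; the first declaration is false, so the exits realize $(\mathsf{ok},2)$ in the first round and $(\mathsf{lie},1)$ later. Hence $(\mathsf{lie},1)\in O$. If Adam always tells the truth, declaring $1,0,0,\dots$, Eve must again exit, realizing $(\mathsf{ok},2)$ in the first two rounds and $(\mathsf{ok},1)$ later. Hence $(\mathsf{ok},1)\in O$. Now Eve wins on every $\tau S_g$: she waits for a declaration of $0$ and then exits with least rank $1$, and if none comes the play sees only rank $2$.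

The choice of the pair matters. For $O=\{(\mathsf{ok},1),(\mathsf{lie},2)\}$ Eve wins on $\tau S_g$ with $g$ the constant tree $(1,0)$ by exiting in the second round, and she loses on $\tau S_{g^-}$ if Adam always declares $0$.
\end{example}

The example shows both horns of the dilemma. On $S_g$ the automaton uses rank $0$ and is then blind to the flag, hence to $g$. On $\tau S_g$ it does not use rank $0$; it is then a co-B\"uchi automaton facing a B\"uchi game, and a suitable pair of trees deceives it. In general the two behaviors mix, and Lemma~\ref{lem:W} supplies the pair.

\begin{lemma}[fooling]\label{lem:fool}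
There are $g^+\in\mathcal W$ and $g^-\notin\mathcal W$ such that for all balanced $O$
$$\mathrm{Win}_{S_{g^+}}(O)\subseteq\mathrm{Win}_{S_{g^-}}(O),\qquad \mathrm{Win}_{\tau S_{g^+}}(O)\subseteq\mathrm{Win}_{\tau S_{g^-}}(O).$$
\end{lemma}

\begin{proof}
Let $q\in Q$ and let $O$ be balanced. We first show that
$$L_{q,O}=\{g: q\in\mathrm{Win}_{S_g}(O)\}\ \text{ belongs to }\ \Sigma_{m-1}.$$

\emph{After rank $0$ the tree $g$ does not matter.} Let $O_0=\{q':(\mathsf{ok},q',0)\in O\}=\{q':(\mathsf{lie},q',0)\in O\}$ and
$$Z=\{(\theta,q'): q'\in\mathrm{Win}_{U_\theta}(\{*\}\times O_0\times N)\}.$$
The set $Z$ does not depend on $g$. Suppose a play on $S_g$ has arrived at a vertex of kind $\theta$ in a state $q'$ of rank $0$. Any later exit has least rank $0$, so an exit in state $q''$ realizes an element of $O$ if and only if $q''\in O_0$, whatever the name of the hole. Hence Eve can reach her objective from this history if and only if $(\theta,q')\in Z$. Let the \emph{truncated game} on $S_g$ stop at the first such arrival, with Eve winning if and only if $(\theta,q')\in Z$. A strategy witnessing $q\in\mathrm{Win}_{S_g}(O)$ wins the truncated game, since its continuation after a stop shows $(\theta,q')\in Z$.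 Conversely, a winning strategy in the truncated game, continued after a stop by a strategy witnessing $(\theta,q')\in Z$, shows $q\in\mathrm{Win}_{S_g}(O)$.

\emph{An automaton for the truncated game.} It reads $g$. Its states are $\top$ (Adam's, without moves), $\bot$ (Eve's, without moves), both of rank $1$, and the tuples $(q',\theta,\varphi,f)$ with $\mathrm{rank}(q')\ge1$ and $f\in\{1,\dots,m-1\}$, which have the owner and the rank of $q'$. The position $(u,(q',\theta,\varphi,f))$ stands for a history of the truncated game that ends in state $q'$ at a vertex with address $(u,\varphi,\theta)$ and whose least rank, including that of $q'$, is $f$. To \emph{enter} $q''$ at kind $\theta'$ with flag $\varphi'$ and previous least rank $f$ means to go to $(q'',\theta',\varphi',\min(f,\mathrm{rank}(q'')))$ if $\mathrm{rank}(q'')\ge1$, and otherwise to $\top$ if $(\theta',q'')\in Z$ and to $\bot$ if not. The initial state is obtained by entering $q$ at kind $\mathsf x$ with flag $\mathsf{ok}$ and previous least rank $m-1$. From $(q',\theta,\varphi,f)$, on a letter $y$ of $g$, each transition of $\mathcal B$ from $q'$ on the letter of kind $\theta$, with direction $d$ and target $q''$, gives one transition: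
\begin{itemize}
\item if $d=\varepsilon$, or if child $d$ of a vertex of kind $\theta$ lies in the same round and is not the exit: an $\varepsilon$-move entering $q''$ at the kind reached, with flag $\varphi$;
\item if $\theta=\mathsf x$ and $d=1$: an $\varepsilon$-move to $\top$ if $(\varphi,q'',f)\in O$, and to $\bot$ otherwise;
\item if $\theta=\mathsf h_{r,c}$ and $d=c'\in\{0,1\}$: a move in the direction $c^*$ determined by $c,c'$ and the owner in $y$, entering $q''$ at kind $\mathsf x$ with the flag $\varphi'$ determined by $\varphi$, $r$ and the rank in $y$.
\end{itemize}
Move by move, the acceptance game of this automaton on $g$ follows the truncated game on $S_g$, with the same owners, options and ranks, and with the same winner when the latter stops. So the automaton recognizes $L_{q,O}$, and its ranks lie in $\{1,\dots,m-1\}$. Replacing the letter of each kind by its image under $\tau$, and $U_\theta$ by $\tau U_\theta$, we get the same for $\{g:q\in\mathrm{Win}_{\tau S_g}(O)\}$.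

\emph{The pair.} Let $\mathcal F\subseteq\Sigma_{m-1}$ be the finite family of all these languages, for all $q$, all balanced $O$ and both modes. A pair $g^+\in\mathcal W$, $g^-\notin\mathcal W$ is as required if and only if every member of $\mathcal F$ that contains $g^+$ contains $g^-$. If there were no such pair, then for all $g\in\mathcal W$ and $g'\notin\mathcal W$ some $L\in\mathcal F$ would contain $g$ and not $g'$, so that
$$\mathcal W=\bigcup_{g\in\mathcal W}\ \bigcap\{L\in\mathcal F: g\in L\}.$$
Only finitely many different intersections occur, so $\mathcal W\in\Sigma_{m-1}$ by (G3), contradicting Lemma~\ref{lem:W}.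
\end{proof}

The bound $m-1$ on the ranks of $\mathcal B$ is needed here. Give the state $s_x$ of $\mathcal A_1$ the rank $r+2$ for $x=(\mathsf a,o,r)$ and all other states the rank $m$. For this automaton the set $O$ of all triples $(\mathsf{ok},q,r)$ with $r\ge1$ is balanced, and $s\in\mathrm{Win}_{S_g}(O)$ if and only if $g\in\mathcal W$, as above.

Fix $g^+,g^-$ as in Lemma~\ref{lem:fool}. Exchanging $S_{g^+}$ for $S_{g^-}$ turns a game won by player $1$ into one won by player $2$ without harming Eve. Three tasks remain. The holes must be filled by trees that differ for the players but have the same type, so that the relevant sets $O$ are balanced (Section~\ref{sec:calc}). The resulting trees must lie in $F$ (Section~\ref{sec:trees}). And the local inclusion of Lemma~\ref{lem:fool} must be carried over to trees in which the exchange is made at infinitely many nested places (Section~\ref{sec:transfer}).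

\section{Substitution, unfolding, menus}\label{sec:calc}

\subsection*{Substitution}
For a context $E$ with holes in $\Lambda$ and contexts $E_\lambda$ $(\lambda\in\Lambda)$ with holes in $\Lambda'$, let $E[\lambda:=E_\lambda]$ be the context with holes in $\Lambda'$ obtained by replacing every hole named $\lambda$ by a copy of $E_\lambda$. A play that enters such a copy after least rank $r$ and leaves it with least rank $s$ inside has least rank $\min(r,s)$ in total. Accordingly, for $O\subseteq\Lambda'\times Q\times N$ and $r\in N$ put
$$O^{(r)}=\{(\mu,q,s):(\mu,q,\min(r,s))\in O\}.$$
For finite $\Lambda$ the \emph{behavior} of $E$ is $\mathrm{bh}(E)=\{(q,O):q\in\mathrm{Win}_E(O)\}$. Contexts with holes in a given finite set have only finitely many behaviors.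

\begin{lemma}[substitution]\label{lem:subst}
For $O\subseteq\Lambda'\times Q\times N$ we have $\mathrm{Win}_{E[\lambda:=E_\lambda]}(O)=\mathrm{Win}_E(O_*)$, where
$$O_*=\{(\lambda,q',r): q'\in\mathrm{Win}_{E_\lambda}(O^{(r)})\}.$$
Hence, for finite $\Lambda,\Lambda'$, the behavior of $E[\lambda:=E_\lambda]$ depends only on $\mathrm{bh}(E)$ and the $\mathrm{bh}(E_\lambda)$. If all $E_\lambda=t_\lambda$ are trees, then
\begin{equation}\label{eq:trees}
T(E[\lambda:=t_\lambda])=\mathrm{Win}_E(\{(\lambda,q',r): q'\in T(t_\lambda),\ r\in N\}).
\end{equation}
\end{lemma}

\begin{proof}
Let $q\in\mathrm{Win}_E(O_*)$. Eve plays a witnessing strategy. When the play enters a copy of $E_\lambda$, realizing $(\lambda,q',r)\in O_*$, she switches to a strategy witnessing $q'\in\mathrm{Win}_{E_\lambda}(O^{(r)})$. Moves never go upward, so the play stays in this copy and is won, or it enters a hole $\mu$ of the copy in a state $q''$ with least rank $s$ inside the copy. Then $(\mu,q'',s)\in O^{(r)}$, so the triple $(\mu,q'',\min(r,s))$ realized by the whole play is in $O$.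

Conversely, let $\sigma$ witness $q\in\mathrm{Win}_{E[\lambda:=E_\lambda]}(O)$, and let $O_1$ be the set of triples $(\lambda,q',r)$ realized when $\sigma$-consistent plays enter a copy of some $E_\lambda$. Then $\sigma$ witnesses $q\in\mathrm{Win}_E(O_1)$. After a history realizing $(\lambda,q',r)$, the continuation of $\sigma$ witnesses $q'\in\mathrm{Win}_{E_\lambda}(O^{(r)})$, by the same computation of the least rank. So $O_1\subseteq O_*$, and monotonicity gives $q\in\mathrm{Win}_E(O_*)$.
\end{proof}

\subsection*{Unfolding}
Our trees are defined by recursive equations. Let $J$ be countable and let $E_j$ $(j\in J)$ be contexts with holes in $J$. There are unique trees $t_j$ with $t_j=E_j[j':=t_{j'}]$ for all $j\in J$: holes have depth at least $1$, so the labels of all $t_j$ at depth $n$ are determined by the contexts and the labels of all $t_{j'}$ at depths below $n$. The \emph{unfolding game} of the system $(E_j)_{j\in J}$ compresses each passage through a context into one step. At a position $(j,q)\in J\times Q$ Eve chooses a set $O\subseteq J\times Q\times N$ with $q\in\mathrm{Win}_{E_j}(O)$; such a set is called \emph{legal} at $(j,q)$. Then Adam chooses $(j',q',r)\in O$, the next position is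 $(j',q')$, and this move has \emph{priority} $r$. A player who cannot choose loses, and Eve wins an infinite play if and only if the least priority occurring infinitely often is even.

\begin{lemma}[unfolding]\label{lem:unfold}
$q\in T(t_j)$ if and only if Eve wins the unfolding game from $(j,q)$.
\end{lemma}

\begin{proof}
The tree $t_j$ is cut into nested copies of the contexts. A play of the acceptance game that passes through infinitely many copies is cut into consecutive nonempty finite segments, one for each copy, and the least rank occurring infinitely often in the play is the least number occurring infinitely often among the least ranks of the segments.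

Suppose Eve wins the unfolding game from $(j,q)$. In the acceptance game she keeps a play of the unfolding game on the side. At the root of a copy of $E_{j'}$ in state $q'$ she takes the set $O$ chosen by her winning strategy and plays a strategy witnessing $q'\in\mathrm{Win}_{E_{j'}}(O)$; an exit realizes an element of $O$, which she records as Adam's move. A play that passes through finitely many copies stays in the last one and is won there. A play that passes through infinitely many copies is won because the priorities of the side play are the least ranks of the segments.

Conversely, let $\sigma$ be winning on $t_j$ from $q$. In the unfolding game Eve keeps a $\sigma$-consistent history that ends at the root of a copy of $E_{j'}$ in state $q'$, where $(j',q')$ is the current position. She chooses the set of triples realized by $\sigma$-consistent continuations that leave this copy. The continuation of $\sigma$ shows that this set is legal. After Adam's choice she extends the history by a continuation realizing it. An infinite play yields an infinite $\sigma$-consistent play whose segments have the priorities as least ranks, and so it is won by Eve.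
\end{proof}

\subsection*{Menus}
For a letter $x$ and trees, contexts or holes $s_1,s_2,\dots$, the \emph{spine} $\mathrm{Sp}_x(s_1,s_2,\dots)$ has the letter $x$ at every vertex $0^{i-1}$ and $s_i$ at $0^{i-1}1$, for $i\ge1$. The $s_i$ are its \emph{slots}. The owner of $x$ may enter any slot or stay on the spine forever.

We want a spine of $P$ that offers trees $U,V$ and a third tree $Z$, such that $\mathcal B$ cannot tell $Z=U$ from $Z=V$. The plain repetition of $U,V,Z$ does not work: an automaton that tells $U$ from $V$ needs only three more states to walk to the third slot and inspect it. We repeat each tree so often that $\mathcal B$ loses count.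

For contexts $E_1,E_2$ with a single hole name let $E_1E_2$ be the result of substituting $E_2$ into $E_1$. This composition is associative, and by Lemma~\ref{lem:subst} it induces a product on behaviors, which therefore form a finite semigroup. In a finite semigroup every element $b$ has a power $b^{n}$ with $b^nb^n=b^n$, and then $b^{w}=b^{n}$ for every multiple $w$ of $n$. Taking a common multiple, we fix $w\ge1$ with $b^w=b^{2w}$ for all elements $b$. Put
$$\mathrm{Menu}(U,V,Z)=\mathrm{Sp}_p\big((U^wV^wZ^w)^\omega\big),$$
the spine of letters $p$ with $w$ slots $U$, then $w$ slots $V$, then $w$ slots $Z$, repeated forever. We call $Z$ its \emph{third component}; slot number $2w+1$ contains it.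

\begin{lemma}[menus]\label{lem:menu}
Let $U,V,Z$ be trees.
\begin{itemize}
\item[(i)] $T(\mathrm{Menu}(U,V,Z))$ depends only on $T(U)$, $T(V)$, $T(Z)$.
\item[(ii)] $T(\mathrm{Menu}(U,V,U))=T(\mathrm{Menu}(U,V,V))$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Apply \eqref{eq:trees} to the menu whose components are three holes.

(ii) An infinite composition $E_0E_1E_2\cdots$ of contexts with one hole name is the tree $t_0$ of the system with $J=\mathbb N$ in which the holes of $E_j$ are named $j+1$. Its unfolding game depends only on the behaviors of the $E_j$. By Lemma~\ref{lem:unfold}, factors may be replaced by factors of equal behavior without changing the type. Let $\langle Z\rangle$ be the context with root letter $p$, child $1$ equal to $Z$, and child $0$ a hole. Then $\langle Z\rangle^{2w}$ and $\langle Z\rangle^w$ have the same behavior. Therefore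
$$\mathrm{Menu}(U,V,V)=\big(\langle U\rangle^w\langle V\rangle^{2w}\big)^\omega\quad\text{and}\quad \mathrm{Menu}(U,V,U)=\langle U\rangle^w\langle V\rangle^w\big(\langle U\rangle^{2w}\langle V\rangle^w\big)^\omega$$
both have the type of $\big(\langle U\rangle^w\langle V\rangle^w\big)^\omega$.
\end{proof}

\section{The trees $X$, $X'$, $X''$}\label{sec:trees}

Lemma~\ref{lem:menu}(ii) suggests the system
\begin{align*}
X&=S_{g^+}[\mathsf{ok}:=\mathrm{Menu}(X,Y,X),\ \mathsf{lie}:=\mathrm{Menu}(X,Y,Y)],\\
Y&=\tau S_{g^+}[\mathsf{ok}:=\mathrm{Menu}(Y,X,Y),\ \mathsf{lie}:=\mathrm{Menu}(Y,X,X)],
\end{align*}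
in which the two holes of each stage are filled by trees of the same type. These trees are not in $F$: player $2$ can exit at once from the stage of mode $\mathsf a$ and player $1$ from the stage of mode $\mathsf b$, so $P$ cannot avoid infinitely many letters $p$. We repair this by replacing the third components by trees that look like $X$ and $Y$ to $\mathcal B$ but carry an index that decreases each time $P$ takes a third component. So we build approximants $X_i,Y_i$, in which the third components have indices below $i$, and we need their behaviors to stabilize. If $X_{i+1}$ and $Y_{i+1}$ were built from $X_i,Y_i$ alone, finiteness would only make the sequence of behaviors eventually periodic. We therefore let $X_{i}$ be a spine that offers all behaviors of earlier stages; the set on offer can only grow.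

All contexts in this section have holes in $\{\xi,\eta\}$, and $E[U,V]$ means $E[\xi:=U,\eta:=V]$. Fix a linear order on the finite set of their behaviors. Let $X_0$ be the constant tree $(\mathsf a,2,0)$ and $Y_0$ the constant tree $(\mathsf b,1,0)$. For $i\ge0$ put
\begin{align*}
G_i&=S_{g^+}[\mathsf{ok}:=\mathrm{Menu}(\xi,\eta,X_i),\ \mathsf{lie}:=\mathrm{Menu}(\xi,\eta,Y_i)],\\
H_i&=\tau S_{g^+}[\mathsf{ok}:=\mathrm{Menu}(\eta,\xi,Y_i),\ \mathsf{lie}:=\mathrm{Menu}(\eta,\xi,X_i)].
\end{align*}
For $i\ge1$ list the distinct elements of $\{\mathrm{bh}(G_l):l<i\}$ in the fixed order, let $R_1,\dots,R_n$ be their \emph{representatives}, where the representative of a behavior is the $G_l$ with the largest $l<i$ that has it, and put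
$$X_i=\mathrm{Sp}_{(\mathsf a,2,0)}\big((R_1\cdots R_n)^\omega\big).$$
Define $Y_i$ in the same way from $H_0,\dots,H_{i-1}$, with the letter $(\mathsf b,1,0)$ on the spine. The spine of $X_i$ belongs to player $2$, and staying on it forever is $\alpha$-good and not $\beta$-good; for $Y_i$ the roles are reversed.

By Lemma~\ref{lem:subst}, applied to the spine with hole names $1,\dots,n$, the behavior of $X_i$ $(i\ge1)$ depends only on the set $\{\mathrm{bh}(G_l):l<i\}$, and that of $Y_i$ only on $\{\mathrm{bh}(H_l):l<i\}$. Both sets grow with $i$ inside a finite set, so both are constant from some index on, and there is $k\ge1$ with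
\begin{equation}\label{eq:stab}
\mathrm{bh}(X_k)=\mathrm{bh}(X_{k+1}),\qquad \mathrm{bh}(Y_k)=\mathrm{bh}(Y_{k+1}).
\end{equation}
Having the largest index, $G_k$ is a representative in $X_{k+1}$, and $H_k$ is one in $Y_{k+1}$. These are the places where we exchange $g^+$ for $g^-$. Let
\begin{align*}
G^-&=S_{g^-}[\mathsf{ok}:=\mathrm{Menu}(\xi,\eta,X_k),\ \mathsf{lie}:=\mathrm{Menu}(\xi,\eta,Y_k)],\\
H^-&=\tau S_{g^-}[\mathsf{ok}:=\mathrm{Menu}(\eta,\xi,Y_k),\ \mathsf{lie}:=\mathrm{Menu}(\eta,\xi,X_k)],
\end{align*}
let $X^-$ be the spine $X_{k+1}$ with $G^-$ in all slots of the representative $G_k$, and let $Y^-$ be the spine $Y_{k+1}$ with $H^-$ in all slots of the representative $H_k$. Three systems define three pairs of trees: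
\begin{align*}
X&=X_{k+1}[X,Y], & Y&=Y_{k+1}[X,Y],\\
X'&=X_{k+1}[X',Y'], & Y'&=Y^-[X',Y'],\\
X''&=X^-[X'',Y''], & Y''&=Y_{k+1}[X'',Y''].
\end{align*}

\begin{lemma}\label{lem:member}
$X'\in L_1^*$ and $X''\in L_2^*$.
\end{lemma}

\begin{proof}
For a context $E$ write $E'=E[X',Y']$ and $E''=E[X'',Y'']$; thus $X'=X'_{k+1}$ and $Y''=Y''_{k+1}$. Every play runs through a sequence of spines, stages and menus, which we call \emph{objects}.

\emph{$X''\in L_2$.} Player $2$ keeps the play inside the following objects: the spines $X''$ and $Y''_l$ $(l\le k+1)$, the stages $(G^-)''$ and $H''_l$ $(l\le k)$, and the menus $\mathrm{Menu}(X'',Y'',Y''_k)$ and $\mathrm{Menu}(Y'',X'',Y''_l)$ $(l\le k)$.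
\begin{itemize}
\item He owns the spine of $X''$; he walks to a slot $(G^-)''$ and enters it.
\item In $(G^-)''$ he uses Lemma~\ref{lem:stage}(ii) for $S_{g^-}$. The play stays and is $\beta$-good, or it exits at $\mathsf{lie}$ into $\mathrm{Menu}(X'',Y'',Y''_k)$.
\item On the spine of $Y''_l$ with $l\ge1$, player $1$ stays forever, with $\beta$-value $0$, or enters some $H''_{j}$ with $j<l$. The tree $Y''_0=Y_0$ has only the $\beta$-value $0$.
\item In $H''_l$ he uses Lemma~\ref{lem:stage}(i) for $\tau S_{g^+}$. The play stays and is $\beta$-good, or it exits at $\mathsf{ok}$ into $\mathrm{Menu}(Y'',X'',Y''_l)$.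
\item In a listed menu $P$ stays forever, with $\beta$-value $0$, or enters a slot, which is a listed spine.
\end{itemize}
So a play that stays in one object from some point on is $\beta$-good. Objects follow each other in the cyclic order spine, stage, menu, so a play through infinitely many objects meets infinitely many letters $p$ and is $\beta$-good because $\beta(p)=0$.

\emph{$X'\in L_1$.} Player $1$ keeps the play inside the spines $Y'$ and $X'_l$ $(l\le k+1)$, the stages $(H^-)'$ and $G'_l$ $(l\le k)$, and the menus $\mathrm{Menu}(Y',X',X'_k)$ and $\mathrm{Menu}(X',Y',X'_l)$ $(l\le k)$.
\begin{itemize}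
\item On the spine of $X'_l$ with $l\ge1$, player $2$ stays forever, with $\alpha$-value $0$, or enters some $G'_j$ with $j<l$. The tree $X'_0=X_0$ has only the $\alpha$-value $0$.
\item In $G'_l$ player $1$ uses Lemma~\ref{lem:stage}(i) for $S_{g^+}$. The play stays and is $\alpha$-good, or it exits at $\mathsf{ok}$ into $\mathrm{Menu}(X',Y',X'_l)$.
\item He owns the spine of $Y'$; he walks to a slot $(H^-)'$ and enters it.
\item In $(H^-)'$ he uses Lemma~\ref{lem:stage}(ii) for $\tau S_{g^-}$. The play stays and is $\alpha$-good, or it exits at $\mathsf{lie}$ into $\mathrm{Menu}(Y',X',X'_k)$.
\item In a listed menu $P$ stays forever, with $\alpha$-value $0$, or enters a slot, which is a listed spine.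
\end{itemize}
A play through infinitely many objects meets infinitely many letters $p$, and $\alpha(p)=0$.

\emph{$X',X''\in F$.} In every menu $P$ walks to slot number $2w+1$ and enters the third component. Consider a play on $X''$. It starts on the spine of $X''$ and stays there, or enters $(G^-)''$ or some $G''_l$ with $l<k$; it stays in this stage, or exits into a menu whose third component is $X''_i$ or $Y''_i$ with $i\le k$. Suppose $P$ has entered such a component. If $i=0$, the play stays in a constant tree. If $i\ge1$, it stays on the spine, or enters some $G''_l$, respectively $H''_l$, with $l<i$; there it stays, or exits into a menu whose third component is $X''_l$ or $Y''_l$. The index decreases strictly from menu to menu, so at most $k+1$ menus are visited, each contributing $2w+1$ letters $p$. After the last menu, or from the start if no menu is visited, the play runs in one spine or constant tree and possibly one stage hanging from that spine, and these have the same mode. So the play is settled. For $X'$ the play starts on the spine of $X'_{k+1}$, whose slots are stages $G'_l$ with $l\le k$, and the same descent applies with $'$ in place of $''$.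
\end{proof}

\begin{remark}
The tree $X$ itself lies in neither $L_1$ nor $L_2$. On $X$ let player $1$ use Lemma~\ref{lem:stage}(i) in every stage and let $P$ take third components. All exits are at $\mathsf{ok}$, so the play descends through the spines $X_l[X,Y]$ and ends on one of them, in $X_0$, or in a stage $S_{g^+}$; it is settled and $\alpha$-good, hence not $\beta$-good. So $X\notin L_2$. In the same way players $2$ and $P$ force on $Y$ a play that is not $\alpha$-good, and from the root of $X$ they can reach a copy of $Y$: player $2$ enters $G_k[X,Y]$ and exits at once, and $P$ enters a slot $Y$. So $X\notin L_1$. A separator must still put $X$ on one side.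
\end{remark}

\section{From $X$ to $X'$ and $X''$}\label{sec:transfer}

We show that $T(X)\subseteq T(X')\cap T(X'')$. The menus in $G_k$ are contexts, not trees, and Lemma~\ref{lem:menu} compares only types of trees. But balance concerns only plays that have seen rank $0$, and for these it is enough that the sets $O$ describe, at rank $0$, exactly the types of $X$ and $Y$. Let $\rho_\xi=T(X)$ and $\rho_\eta=T(Y)$. Call $O\subseteq\{\xi,\eta\}\times Q\times N$ \emph{admissible} if
$$(\lambda,q,0)\in O\iff q\in\rho_\lambda\qquad\text{for all }\lambda\in\{\xi,\eta\},\ q\in Q .$$
Let $O$ be admissible. Since $\min(r,0)=0$, each $O^{(r)}$ is admissible, and $O^{(0)}=\{(\lambda,q,s):q\in\rho_\lambda,\ s\in N\}$. By \eqref{eq:trees},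
\begin{equation}\label{eq:zero}
\mathrm{Win}_E(O^{(0)})=T(E[X,Y])\qquad\text{for every context }E\text{ with holes in }\{\xi,\eta\}.
\end{equation}
By \eqref{eq:trees} and \eqref{eq:stab}, the trees $X_k[X,Y]$ and $X_{k+1}[X,Y]=X$ have the same type, and so do $Y_k[X,Y]$ and $Y$:
\begin{equation}\label{eq:types}
T(X_k[X,Y])=T(X),\qquad T(Y_k[X,Y])=T(Y).
\end{equation}

\begin{lemma}\label{lem:local}
If $O$ is admissible, then $\mathrm{Win}_{X_{k+1}}(O)\subseteq\mathrm{Win}_{X^-}(O)$ and $\mathrm{Win}_{Y_{k+1}}(O)\subseteq\mathrm{Win}_{Y^-}(O)$.
\end{lemma}

\begin{proof}
We first show $\mathrm{Win}_{G_k}(O)\subseteq\mathrm{Win}_{G^-}(O)$ for admissible $O$. Let $M_{\mathsf{ok}}=\mathrm{Menu}(\xi,\eta,X_k)$, $M_{\mathsf{lie}}=\mathrm{Menu}(\xi,\eta,Y_k)$ and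
$$O_*=\{(\varphi,q,r):\varphi\in\{\mathsf{ok},\mathsf{lie}\},\ q\in\mathrm{Win}_{M_\varphi}(O^{(r)})\}.$$
By Lemma~\ref{lem:subst}, $\mathrm{Win}_{G_k}(O)=\mathrm{Win}_{S_{g^+}}(O_*)$ and $\mathrm{Win}_{G^-}(O)=\mathrm{Win}_{S_{g^-}}(O_*)$. By Lemma~\ref{lem:fool} it suffices to show that $O_*$ is balanced. Using \eqref{eq:zero}, then \eqref{eq:types} with Lemma~\ref{lem:menu}(i), then Lemma~\ref{lem:menu}(ii), and then the first two steps backwards, we get
\begin{align*}
\mathrm{Win}_{M_{\mathsf{ok}}}(O^{(0)})&=T(\mathrm{Menu}(X,Y,X_k[X,Y]))=T(\mathrm{Menu}(X,Y,X))\\
&=T(\mathrm{Menu}(X,Y,Y))=T(\mathrm{Menu}(X,Y,Y_k[X,Y]))=\mathrm{Win}_{M_{\mathsf{lie}}}(O^{(0)}),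
\end{align*}
which is the balance of $O_*$. For $H_k$ and $H^-$ the holes are filled by $\mathrm{Menu}(\eta,\xi,Y_k)$ and $\mathrm{Menu}(\eta,\xi,X_k)$. The same chain passes through $T(\mathrm{Menu}(Y,X,Y))=T(\mathrm{Menu}(Y,X,X))$, and the second inclusion of Lemma~\ref{lem:fool} gives $\mathrm{Win}_{H_k}(O)\subseteq\mathrm{Win}_{H^-}(O)$.

Now view $X_{k+1}$ as the spine $E$ with hole names $1,\dots,n$ into which the representatives $R_1,\dots,R_n$ are substituted. By Lemma~\ref{lem:subst},
$$\mathrm{Win}_{X_{k+1}}(O)=\mathrm{Win}_E(\{(j,q,r):q\in\mathrm{Win}_{R_j}(O^{(r)})\}),$$
and $\mathrm{Win}_{X^-}(O)$ is given by the same formula with $G^-$ in place of the representative $G_k$. All $O^{(r)}$ are admissible, so this replacement can only enlarge the set of triples, and monotonicity gives the first inclusion. The second follows in the same way from $\mathrm{Win}_{H_k}(O^{(r)})\subseteq\mathrm{Win}_{H^-}(O^{(r)})$.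
\end{proof}

It remains to pass from contexts to the trees that they unfold to. A winning strategy of Eve in the unfolding game for $(X,Y)$ need not choose admissible sets: it may omit triples $(\lambda,q,0)$ with $q\in\rho_\lambda$. She can add them at no cost, since they lead to positions that she wins, and since priority $0$, if Adam takes it infinitely often, decides the play for her. This is where it matters that the least rank of $\mathcal B$ is even.

\begin{lemma}\label{lem:global}
$T(X)\subseteq T(X')$ and $T(X)\subseteq T(X'')$.
\end{lemma}

\begin{proof}
Consider the unfolding game of the system $(X_{k+1},Y_{k+1})$, with $J=\{\xi,\eta\}$, where $\xi$ indexes $X$ and $\eta$ indexes $Y$. By Lemma~\ref{lem:unfold} the set of positions won by Eve is $\mathcal R=\{(\lambda,q):q\in\rho_\lambda\}$. The game becomes a finite parity game if the sets $O$ are taken as positions of Adam, each move $(\lambda,q,r)$ passes through an extra position of rank $r$, and all other positions have rank $m-1$; see (G4). By (G1) there is a positional strategy $z\mapsto O_z$ $(z\in\mathcal R)$ that wins from all positions in $\mathcal R$. Every element of $O_z$ leads to a position from which this strategy still wins,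 that is, into $\mathcal R$. Put
$$O_z^+=O_z\cup\{(\lambda,q,0):\lambda\in\{\xi,\eta\},\ q\in\rho_\lambda\}.$$
This set is admissible, because a triple $(\lambda,q,0)\in O_z$ has $q\in\rho_\lambda$, and it is legal at $z$ by monotonicity. All its elements lead into $\mathcal R$, so a play from $\mathcal R$ in which Eve always chooses $O_z^+$ stays in $\mathcal R$. If such a play is finite, Adam is stuck. If it is infinite and Adam chooses elements of $O_z^+\setminus O_z$ infinitely often, priority $0$ occurs infinitely often and Eve wins. Otherwise, from some position in $\mathcal R$ on, the moves of Adam are those of a play consistent with $z\mapsto O_z$, and Eve wins.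

The unfolding games of the systems $(X_{k+1},Y^-)$ and $(X^-,Y_{k+1})$, which define $(X',Y')$ and $(X'',Y'')$, differ from the game above only in which sets are legal. By Lemma~\ref{lem:local}, $O_z^+$ is legal at $z$ in both, for every $z\in\mathcal R$. The plays consistent with $z\mapsto O_z^+$ and their priorities are the same as before, so Eve wins both games from every $(\xi,q)$ with $q\in T(X)$. Lemma~\ref{lem:unfold} gives $q\in T(X')$ and $q\in T(X'')$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:lang}, $L_1^*$ and $L_2^*$ are disjoint languages in $\Pi_m$. Suppose $C\in\Delta_m$ separates them. By (G2) there are automata $\mathcal B_1,\mathcal B_2$ of index $(0,m-1)$ recognizing $C$ and $\mathrm{Tr}(A)\setminus C$. Carry out Sections~\ref{sec:stages}--\ref{sec:transfer} for the disjoint union $\mathcal B$ of $\mathcal B_1$ and $\mathcal B_2$; then $\mathcal B_i$ accepts $t$ if and only if its initial state lies in $T(t)$. If $X\in C$, then $\mathcal B_1$ accepts $X$, hence $X''$ by Lemma~\ref{lem:global}; so $X''\in C$, although $X''\in L_2^*$ by Lemma~\ref{lem:member}. If $X\notin C$, then $\mathcal B_2$ accepts $X$, hence $X'$; so $X'\notin C$, although $X'\in L_1^*$.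 Both cases contradict the choice of $C$.
\end{proof}

\begin{remark}
The hypothesis $m\ge3$ enters at two points. The automaton for $F$ needs the ranks $1$ and $2$. And Lemma~\ref{lem:W} needs rank $1$ in the alphabet of $\mathcal W$: for $m=2$ the language $\mathcal W$ consists of all trees over $\{1,2\}\times\{0\}$, it belongs to $\Sigma_1$, and no tree $g^-$ exists.
\end{remark}

\section{Regular trees and two letters}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
A tree language is \emph{regular} if it is recognized by an alternating parity automaton of some index. By (G2) and (G3) regular languages are closed under Boolean operations, and by Rabin's basis theorem every nonempty regular language contains a regular tree.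

The pair in Lemma~\ref{lem:fool} can be chosen regular. Indeed, $\mathcal W$ and the members of the finite family $\mathcal F$ are regular languages. The set of $g\in\mathcal W$ that belong to the same members of $\mathcal F$ as $g^+$ is a Boolean combination of them and is nonempty, so it contains a regular tree; the same holds for the set of $g\notin\mathcal W$ that belong to the same members of $\mathcal F$ as $g^-$. The property required of the pair depends only on these memberships, so the two regular trees may replace $g^+$ and $g^-$.

Call a context regular if it has finitely many distinct subcontexts. For regular $g$ the stage $S_g$ is regular, since its subcontext at a vertex with address $(u,\varphi,\theta)$ depends only on $\varphi$, $\theta$ and the subtree of $g$ at $u$. A spine with a periodic sequence of holes as slots is regular. Substituting finitely many regular contexts $E_\lambda$ into a regular context $E$ gives a regular context, since each subcontext of the result is a subcontext of some $E_\lambda$ or arises from a subcontext of $E$ by the same substitution. By induction on $i$ all $X_i,Y_i,G_i,H_i$ are regular, and so are $X^-$ and $Y^-$. Every subtree of $X''$ has the form $E[X'',Y'']$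 with $E$ a subcontext of $X^-$ or $Y_{k+1}$, so $X''$ is regular, and likewise $X'$ with $X_{k+1}$ and $Y^-$. The proof of Theorem~\ref{thm:main} uses of $C\in\Delta_m$ only that $X'\in C$ and $X''\notin C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Identify $A$ with a subset of $\{0,1\}^h$, $h\ge1$. We code a vertex of a tree over $A$ by a path of $h+1$ vertices: put $\phi(\varepsilon)=\varepsilon$ and $\phi(vd)=\phi(v)0^hd$, and let the \emph{block} of $v$ consist of $n_i=\phi(v)0^i$ for $0\le i\le h$. For $t\in\mathrm{Tr}(A)$ let $\mathrm{enc}(t)\in\mathrm{Tr}(\{0,1\})$ carry the $h$ bits of $t(v)$ at the vertices $n_0,\dots,n_{h-1}$ of the block of $v$, and $0$ everywhere else. Thus child $1$ of $n_i$, for $i<h$, is the root of a constant-$0$ tree, and the children of $n_h$ start the blocks of $v0$ and $v1$. For $t\in\mathrm{Tr}(\{0,1\})$ let $\mathrm{dec}(t)(v)$ be the word read at $n_0,\dots,n_{h-1}$ in the block of $v$ if it belongs to $A$, and a fixed letter of $A$ otherwise. Then $\mathrm{dec}\circ\mathrm{enc}$ is the identity.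

\emph{If $L\subseteq\mathrm{Tr}(A)$ is in $\Pi_m$, so is $\mathrm{dec}^{-1}(L)$.} Take an automaton of index $(0,m-1)$ for $L$, and use states $(q,y)$ with $y$ a binary word of length at most $h$, starting from $(q_0,\varepsilon)$ with $q_0$ initial. For $|y|<h$ the state $(q,y)$ has rank $m-1$, and on the bit $b$ it has the single transition in direction $0$ to $(q,yb)$. For $|y|=h$ it has the owner and rank of $q$, and with $x$ the letter decoded from $y$, each transition $(q,x,d,q')$ gives, on either bit, a transition in direction $d$ to $(q',y)$ if $d=\varepsilon$ and to $(q',\varepsilon)$ otherwise. By (G4) the extra ranks $m-1$ do not change the winner.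

\emph{If $D\subseteq\mathrm{Tr}(\{0,1\})$ is in $\Pi_m$, so is $\mathrm{enc}^{-1}(D)$.} Take an automaton of index $(0,m-1)$ for $D$, and use states $(q,i)$, $0\le i\le h$, with the owner and rank of $q$, together with states $\top$ of Adam and $\bot$ of Eve without moves. The position $(v,(q,i))$ on $t$ stands for $(n_i,q)$ on $\mathrm{enc}(t)$, and the bit $b$ at $n_i$ is known from $t(v)$ and $i$. A transition $(q,b,d,q')$ gives an $\varepsilon$-move to $(q',i)$ if $d=\varepsilon$; an $\varepsilon$-move to $(q',i+1)$ if $d=0$ and $i<h$; an $\varepsilon$-move to $\top$ or $\bot$, according to whether the constant-$0$ tree is accepted from $q'$, if $d=1$ and $i<h$; and a move in direction $d$ to $(q',0)$ if $d\ne\varepsilon$ and $i=h$.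

The languages $\mathrm{dec}^{-1}(L_1^*)$ and $\mathrm{dec}^{-1}(L_2^*)$ are disjoint and in $\Pi_m$. Suppose $D\in\Delta_m$ separates them. Both $D$ and its complement are in $\Pi_m$, hence so are $\mathrm{enc}^{-1}(D)$ and its complement, that is, $\mathrm{enc}^{-1}(D)\in\Delta_m$. It separates $\mathrm{enc}^{-1}(\mathrm{dec}^{-1}(L_1^*))=L_1^*$ from $\mathrm{enc}^{-1}(\mathrm{dec}^{-1}(L_2^*))=L_2^*$, contradicting Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{sep}
\emph{On the separation question for tree languages},
\texttt{https://link.springer.com/content/pdf/10.1007/s00224-013-9461-4.pdf},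
doi:10.1007/s00224-013-9461-4.
\end{thebibliography}
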